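# Schwartz solutions of $-f''+Q^2f=0$ for binary forms $Q(x,z)$: a Wronskian, a WKB constant and a product of sines

Throughout, $m\ge 2$ is an integer and $d:=m-1\ge 1$. Primes denote $\partial_x$, and $\mathcal S(\mathbb R)$ is the Schwartz space: smooth functions that, with all derivatives, decay at $\pm\infty$ faster than any power of $x$. For differentiable $u,w$ we write $W(u,w)=uw'-u'w$. The letter $C$ denotes constants that may change from line to line and do not depend on the parameters $z,\lambda,M$.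

## 1. The pure power $x^{m-1}$ and the reach of positivity

Start with the single equation $-f''+x^{2d}f=0$. Does it have a nonzero solution in $\mathcal S(\mathbb R)$? No. If $f\in\mathcal S(\mathbb R)$ is a solution, multiply by $\bar f$ and integrate by parts:
$$\int_{\mathbb R}|f'|^2\,dx+\int_{\mathbb R}x^{2d}|f|^2\,dx=0 .$$
Both terms are nonnegative, so $f=0$.

Now let the coefficient depend on a complex parameter $z$.

**Definition.** A normalized homogeneous polynomial of degree $m-1$ is a polynomial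
$$Q(x,z)=x^{m-1}+\sum_{j=0}^{m-3}c_j\,z^{m-1-j}x^j,\qquad c_j\in\mathbb R .$$
There is no $x^{m-2}$ term, and the sum is empty if $m=2$.

For $m=2$ the only example is $Q=x$. For $m=3$ the examples are $x^2+cz^2$, and for $m=4$ they are $x^3+c_1z^2x+c_0z^3$.

**Definition.** For a real form $Q$,
$$E(Q)=\{z\in\mathbb C:\ \text{there is } 0\ne f\in\mathcal S(\mathbb R)\text{ with } -f''+Q^2(\cdot,z)f\equiv0\}.$$

Note that $Q^2$ is the square of $Q$, not $|Q|^2$, so it is complex when $z$ is. The computation above says exactly that $E(x^{m-1})=\emptyset$. Conjecture 1.5 of "Analytic Hypoellipticity In Dimension Two" (http://www.math.berkeley.edu/%7Emchrist/Papers/twod.pdf) states the converse as well: if $Q$ is normalized, then $E(Q)=\emptyset$ if and only if $Q(x,z)\equiv x^{m-1}$. We shall prove it.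

What changes when $Q$ is not $x^{m-1}$? The same integration by parts gives, for a Schwartz solution $f$,
$$\int_{\mathbb R}|f'|^2\,dx+\int_{\mathbb R}Q^2(x,z)|f|^2\,dx=0. \tag{1}$$
If $z$ is real, then $Q^2\ge0$, so $f'=0$, and the constant $f$ is $0$. Hence $E(Q)\cap\mathbb R=\emptyset$ for every real form $Q$. For nonreal $z$ the sign is lost, and (1) gives only partial information. Take $m=3$, $Q=x^2+cz^2$, and write $cz^2=a+ib$. Then $Q^2=x^4+2(a+ib)x^2+(a+ib)^2$, whose imaginary part is $2b(x^2+a)$. So (1) gives $b\int(x^2+a)|f|^2=0$. If $b\neq0$ and $a\ge0$, this forces $f=0$; if $b=0$, then $Q$ is real and $f=0$ by positivity. Thus every $z\in E(x^2+cz^2)$ has $cz^2\notin\mathbb R$ and $\operatorname{Re}(cz^2)<0$.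

Positivity therefore tells us where $E(Q)$ is not. The conjecture asks us to produce a point of $E(Q)$ whenever $Q\not\equiv x^{m-1}$, and for nonreal $z$ the operator is not self-adjoint, so no minimization principle produces solutions.

It is convenient to drop the normalization. From now on
$$Q(x,z)=x^d+\sum_{j=0}^{d-1}c_jz^{d-j}x^j,\qquad c_j\in\mathbb R,$$
is any real binary form of degree $d$, monic in $x$. The normalized forms are those with $c_{d-1}=0$. Among the monic forms there are the translated powers $(x-\alpha z)^d$, $\alpha\in\mathbb R$, and for these too $E(Q)$ ought to be empty. For nonreal $z$ this is not immediate, because a shift by the complex number $\alpha z$ does not act on $\mathcal S(\mathbb R)$; Section 3 proves it.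

**Theorem 1.**

1. $E(Q)=\emptyset$ if and only if $Q=(x-\alpha z)^{m-1}$ for some $\alpha\in\mathbb R$. Otherwise $E(Q)$ is infinite.
2. (Conjecture 1.5) If $Q$ is normalized, then $E(Q)=\emptyset$ if and only if $Q\equiv x^{m-1}$. Otherwise $E(Q)$ is infinite.

Only potentials of the form $Q^2$ are treated, and nothing is claimed about the distribution of the points of $E(Q)$ beyond their infinitude.

## 2. Solutions decaying at one end, and an entire function whose zero set is $E(Q)$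

A Schwartz solution must decay at both ends. We construct for every $z$ the solution decaying at $+\infty$ and the one decaying at $-\infty$, normalized so that they depend holomorphically on $z$. Their Wronskian is then an entire function of $z$ that vanishes exactly on $E(Q)$.

Write $Q(x,z)=x^dH(z/x)$, where $H$ is a real polynomial with $H(0)=1$. Fix $K\ge1$ with $|H(t)-1|\le\frac12$ for complex $|t|\le2/K$. For $x\ge K(1+|z|)$ we have $|z/x|\le1/K$, so $\operatorname{Re}Q\ge\frac12x^d$ and $|Q|\le\frac32x^d$. In this region put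
$$g=Q^{-1/2}=x^{-d/2}h(z/x),\quad h=H^{-1/2}\ (\text{principal branch}),\qquad \Phi(x,z)=\int_0^xQ(t,z)\,dt .$$
Differentiating, $g'=x^{-d/2-1}h_1(z/x)$ with $h_1(t)=-\frac d2h(t)-th'(t)$, and $g''=x^{-d/2-2}h_2(z/x)$ with $h_2(t)=-(\frac d2+1)h_1(t)-th_1'(t)$. Since $h$ is holomorphic in $|t|<2/K$, the functions $h,h_1,h_2$ are bounded on $|t|\le1/K$, and $|1/h|=|H|^{1/2}\le\sqrt{3/2}$ there. Hence
$$|gg''|\le Cx^{-d-2}=Cx^{-m-1},\qquad |g'/g|\le C/x\qquad (x\ge K(1+|z|)). \tag{2}$$

**Lemma 2.** For every $z\in\mathbb C$ there is a unique solution $u_+(\cdot,z)$ of $f''=Q^2f$ on $\mathbb R$ such that $u_+=g\,e^{-\Phi}\chi$ for $x\ge K(1+|z|)$, with $\chi\to1$ and $\chi'/Q\to0$ as $x\to+\infty$. Moreover $\chi-1$ and $\chi'/Q$ are $O(x^{-m})$. The function $u_+$ and all its $x$-derivatives tend to $0$ at $+\infty$ faster than any power of $x$. For each $x$, $u_+(x,\cdot)$ and $u_+'(x,\cdot)$ are entire, and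
$$|u_+(0,z)|+|u_+'(0,z)|\le\exp\big(C(1+|z|)^m\big).$$

*Proof.* **Step 1: an equation for $\chi$.** The aim is to measure how far $Y_0=ge^{-\Phi}$ is from a solution. Since $g^2Q=1$, we have $g(2g'Q+gQ')=0$, so $2g'Q+gQ'=0$. Therefore
$$Y_0''=(g''-2g'Q-gQ'+gQ^2)e^{-\Phi}=\Big(Q^2+\frac{g''}g\Big)Y_0 .$$
For $u=Y_0\chi$ we get $u''-Q^2u=\frac{g''}gY_0\chi+2Y_0'\chi'+Y_0\chi''=\frac{g''}gY_0\chi+Y_0^{-1}(Y_0^2\chi')'$. So $u''=Q^2u$ if and only if $(Y_0^2\chi')'=-gg''e^{-2\Phi}\chi$.

**Step 2: an integral equation.** We build in the conditions at infinity. Integrating once from $+\infty$ suggests $Y_0^2\chi'=\int_x^\infty e^{-2\Phi}gg''\chi\,ds$. Dividing by $Y_0^2=Q^{-1}e^{-2\Phi}$ and integrating again, with $\int_x^sQe^{2\Phi}dt=\frac12(e^{2\Phi(s)}-e^{2\Phi(x)})$, suggests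
$$\chi(x)=1-\int_x^\infty\tfrac12\big[1-e^{-2(\Phi(s)-\Phi(x))}\big]\,gg''(s)\,\chi(s)\,ds. \tag{3}$$
Conversely, let $\chi$ be a bounded continuous solution of (3). For $s\ge x$ we have $\operatorname{Re}(\Phi(s)-\Phi(x))=\int_x^s\operatorname{Re}Q\ge0$, so the $x$-derivative of the integrand is bounded by $C|Q(x)||gg''(s)|$, which is integrable in $s$, locally uniformly in $x$. The bracket vanishes at $s=x$. Differentiation thus gives
$$\chi'(x)=Q(x)\int_x^\infty e^{-2(\Phi(s)-\Phi(x))}gg''(s)\chi(s)\,ds . \tag{4}$$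
Multiplying by $Y_0^2=g^2e^{-2\Phi}$ and using $g^2Q=1$ gives $Y_0^2\chi'=\int_x^\infty e^{-2\Phi}gg''\chi\,ds$, hence $(Y_0^2\chi')'=-gg''e^{-2\Phi}\chi$, as required.

**Step 3: solving (3).** Use successive approximation from $\chi_0=1$. Because $\operatorname{Re}(\Phi(s)-\Phi(x))\ge0$, the kernel $\frac12[1-e^{-2(\Phi(s)-\Phi(x))}]$ has modulus at most $1$. With $G(x)=\int_x^\infty|gg''|\,ds$, induction gives $|\chi_n-\chi_{n-1}|\le G^n/n!$, since $\int_x^\infty|gg''|\frac{G^n}{n!}ds=\frac{G^{n+1}}{(n+1)!}$. By (2), $G(x)\le Cx^{-m}\le C$. So the iterates converge uniformly to a solution with $|\chi|\le C$, and then (3) and (4) give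
$$|\chi-1|,\ |\chi'/Q|\le C\int_x^\infty s^{-m-1}ds=O(x^{-m}),$$
uniformly in $z$. Extend $u_+=Y_0\chi$ to all of $\mathbb R$ as a solution of the linear equation.

**Step 4: decay and uniqueness.** We have
$$u_+'=Y_0\big[(g'/g-Q)\chi+\chi'\big].$$
For fixed $z$, $\Phi$ is a polynomial in $x$ with leading term $x^m/m$, so $|e^{-\Phi}|$ beats every power, and $u_+,u_+'$ decay faster than any power. By $u''=Q^2u$, every higher derivative is a combination of $u_+$ and $u_+'$ with coefficients polynomial in $x$, so it decays too. If two solutions both have the stated asymptotics, both of them and their derivatives tend to $0$, so their constant Wronskian is $0$. They are proportional, and the ratio is $1$ because both factors $\chi$ tend to $1$.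

**Step 5: holomorphy in $z$.** Let $R>0$. For $|z|<R$ and $x\ge K(1+R)$, the functions $g$, $\Phi$ and all iterates $\chi_n$ are holomorphic in $z$ (the integrals converge uniformly by (2)), and the iterates converge uniformly. So $\chi$, and by (4) also $\chi'$, are holomorphic in $z$; hence so are $u_+$ and $u_+'$. Solving the differential equation from $x=K(1+R)$, with coefficient polynomial in $z$, preserves holomorphy for every $x\in\mathbb R$. By uniqueness the functions obtained for different $R$ agree. So $u_+(x,\cdot)$ and $u_+'(x,\cdot)$ are entire.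

**Step 6: growth in $z$.** Put $X=K(1+|z|)$ and $\omega=(1+|z|)^d\ge1$. At $x=X$ we have $|\Phi|\le C(1+|z|)^m$; $|g|\le C$, because $|Q|\ge\frac12X^d\ge\frac12$; $|g'/g|+|Q|\le C\omega$; and $|\chi|+|\chi'/Q|\le C$. So $|u_+|+|u_+'|\le\exp(C(1+|z|)^m)$ at $X$. On $[0,X]$ we have $|Q|\le C(x+|z|)^d$, so $|Q^2|\le C_1\omega^2$ and
$$\Big|\frac d{dx}\big(|u'|^2+\omega^2|u|^2\big)\Big|\le2(C_1+1)\omega^2|u||u'|\le(C_1+1)\,\omega\,\big(|u'|^2+\omega^2|u|^2\big).$$
Between $X$ and $0$ this quantity changes at most by the factor $e^{(C_1+1)\omega X}=e^{(C_1+1)K(1+|z|)^m}$. The bound at $x=0$ follows. $\square$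

Now for the other end. Since $Q(-x,-z)=(-1)^dQ(x,z)$, the potential satisfies $Q^2(-x,-z)=Q^2(x,z)$, so
$$u_-(x,z):=u_+(-x,-z)$$
solves the same equation and decays at $-\infty$ with all derivatives. Put $D(z)=W(u_+,u_-)$, which is independent of $x$. At $x=0$,
$$D(z)=-u_+(0,z)\,u_+'(0,-z)-u_+'(0,z)\,u_+(0,-z). \tag{5}$$
The right side is unchanged under $z\mapsto-z$. So $D$ is entire and even, and by Lemma 2
$$|D(z)|\le 2\exp\big(C(1+|z|)^m\big). \tag{6}$$

**Lemma 3.** $E(Q)=D^{-1}(0)$.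

*Proof.* If $D(z)=0$, then $u_+$ and $u_-$ are proportional (neither is identically $0$). So $u_+$ decays with all derivatives at both ends, and it is a nonzero Schwartz solution. Conversely let $0\ne f\in\mathcal S(\mathbb R)$ satisfy $f''=Q^2f$. The constants $W(f,u_+)$ and $W(f,u_-)$ are seen to be $0$ by letting $x\to+\infty$ and $x\to-\infty$ respectively. So $f$ is proportional to both $u_+$ and $u_-$, and $D(z)=0$. $\square$

## 3. The model equation $U''=\tau^{2k}U$, the value $D(0)$, and translated powers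

At $z=0$ every form is $x^d$, and $D(0)$ can be computed. The same computation, for other exponents, will govern the behavior at infinity, so we do it for a general exponent.

For an integer $k\ge1$ let $n=k+1$ and $\nu=\frac1{2n}$. Let $U_+$ be the solution of $U''=\tau^{2k}U$ given by Lemma 2 for the form $x^k$ at $z=0$. Here $H\equiv1$, so $K=1$ is allowed, and
$$U_+=\tau^{-k/2}e^{-\tau^n/n}\chi(\tau)\quad(\tau\ge1),\qquad \chi-1=O(\tau^{-n}),\quad \chi'/\tau^k=O(\tau^{-n}).$$
Let $U_-(\tau)=U_+(-\tau)$.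

We recall the modified Bessel functions. The functions $I_{\pm\nu}(s)=\sum_{j\ge0}\frac{(s/2)^{2j\pm\nu}}{j!\,\Gamma(j+1\pm\nu)}$ solve $Z''+\frac1sZ'-(1+\frac{\nu^2}{s^2})Z=0$ on $s>0$. So does $K_\nu=\frac\pi{2\sin\pi\nu}(I_{-\nu}-I_\nu)$, which is positive and satisfies $K_\nu(s)\sim\sqrt{\pi/(2s)}\,e^{-s}$ as $s\to+\infty$.

**Lemma 4.** We have
$$W(U_+,U_-)=2g_k,\qquad g_k:=\frac1{\sin\frac{\pi}{2(k+1)}} . \tag{7}$$

*Proof.* **Step 1: identify $U_+$.** Let $w(\tau)=\sqrt\tau\,Z(s)$ with $s=\tau^n/n$ and $Z$ a solution of Bessel's equation above. Then $w'=\frac12\tau^{-1/2}Z+\tau^{n-1/2}Z'$ and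
$$w''=-\tfrac14\tau^{-3/2}Z+n\,\tau^{n-3/2}Z'+\tau^{2n-3/2}Z''=\tau^{2n-3/2}\Big[Z''+\frac1sZ'-\frac{1}{4n^2s^2}Z\Big]=\tau^{2n-3/2}Z=\tau^{2k}w .$$
Take $Z=K_\nu$. Then $w>0$ and $w\to0$ at $+\infty$. Also $w''>0$, so $w'$ is increasing, and since $w\to0$ the limit of $w'$ is $0$. Hence $W(w,U_+)\to0$, so this constant is $0$ and $w$ is proportional to $U_+$. Since $w\sim\sqrt{\tau}\sqrt{\pi n/(2\tau^n)}\,e^{-\tau^n/n}=\sqrt{\pi n/2}\;\tau^{-k/2}e^{-\tau^n/n}$, we obtain $U_+=\sqrt{2\tau/(\pi n)}\,K_\nu(\tau^n/n)$ for $\tau>0$.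

**Step 2: read off the data at $0$.** Since $n\nu=\frac12$, the series give
$$\sqrt\tau\,I_{-\nu}\Big(\frac{\tau^n}n\Big)=\frac{(2n)^\nu}{\Gamma(1-\nu)}\big(1+O(\tau^{2n})\big),\qquad \sqrt\tau\,I_\nu\Big(\frac{\tau^n}n\Big)=\frac{(2n)^{-\nu}}{\Gamma(1+\nu)}\,\tau\,\big(1+O(\tau^{2n})\big),$$
where the brackets are power series in $\tau^{2n}$. So
$$U_+(0)=\sqrt{\tfrac2{\pi n}}\,\frac{\pi}{2\sin\pi\nu}\,\frac{(2n)^\nu}{\Gamma(1-\nu)},\qquad U_+'(0)=-\sqrt{\tfrac2{\pi n}}\,\frac{\pi}{2\sin\pi\nu}\,\frac{(2n)^{-\nu}}{\Gamma(1+\nu)} .$$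
With $\Gamma(1-\nu)\Gamma(1+\nu)=\nu\Gamma(\nu)\Gamma(1-\nu)=\pi\nu/\sin\pi\nu$ and $2n\nu=1$,
$$U_+(0)U_+'(0)=-\frac2{\pi n}\cdot\frac{\pi^2}{4\sin^2\pi\nu}\cdot\frac{\sin\pi\nu}{\pi\nu}=-\frac1{\sin\pi\nu}.$$

**Step 3: the Wronskian.** At $\tau=0$, $W(U_+,U_-)=-2U_+(0)U_+'(0)=2/\sin\pi\nu=2g_k$. $\square$

For example $g_1=\sqrt2$, $g_2=2$ and $g_3=1/\sin\frac\pi8=\sqrt{4+2\sqrt2}\approx2.613$.

At $z=0$ the form is $x^d$, so $u_\pm(\cdot,0)=U_\pm$ with $k=d$, and
$$D(0)=2g_d=\frac{2}{\sin\frac\pi{2m}}\ne0 . \tag{8}$$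

**Lemma 5.** If $Q=(x-\alpha z)^d$ with $\alpha\in\mathbb R$, then
$$D(z)=2g_d\,c(z)\,c(-z),\qquad c(z)=e^{(-\alpha z)^m/m}. \tag{9}$$
In particular $D$ has no zeros, and $E(Q)=\emptyset$.

*Proof.* We shift the model solution for real $z$, where this is legitimate, and then continue analytically. Here $\Phi=\frac1m[(x-\alpha z)^m-(-\alpha z)^m]$, so $e^{-\Phi}=c(z)e^{-(x-\alpha z)^m/m}$. Let $U_\pm$ be the model solutions with $k=d$; they are entire functions of $\tau$, being solutions of a linear equation with polynomial coefficients. For real $z$ the function $c(z)U_+(x-\alpha z)$ solves $f''=Q^2f$. For large $x$ it equals $(x-\alpha z)^{-d/2}\,e^{-\Phi}\,\chi_0(x-\alpha z)$, where $\chi_0$ is the factor $\chi$ of the model; here $\chi_0\to1$ and $\chi_0'(x-\alpha z)/(x-\alpha z)^d\to0$. By the uniqueness in Lemma 2 it is $u_+(x,z)$. Both sides are entire in $z$, so $u_+(x,z)=c(z)U_+(x-\alpha z)$ for all $z\in\mathbb C$. Then $u_-(x,z)=u_+(-x,-z)=c(-z)U_+(-x+\alpha z)=c(-z)U_-(x-\alpha z)$,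 and (7) gives (9). $\square$

## 4. The growth rate of $D$ is not enough, but its constant is

It remains to show that if $D$ has only finitely many zeros, then $Q$ is a translated power.

Recall Hadamard's theorem in the form we need: an entire function $F\not\equiv0$ with finitely many zeros and $|F(z)|\le C\exp(C|z|^m)$ for large $|z|$ is of the form $F=\mathcal Re^P$ with polynomials $\mathcal R$ and $P$. By (6) and (8) it applies to $D$ as soon as $E(Q)$ is finite.

A natural attempt to contradict this is to find the growth rate of $D$ along the real axis and to show that it is not that of $\mathcal Re^P$. WKB asymptotics give the rate: we shall see that $D(z)$ grows like $e^{Az^m}$ as $z\to+\infty$, with a real constant $A$. Here the attempt stops, because $e^{Az^m}$ is precisely the growth of some $e^P$. Indeed, for $Q=(x-\alpha z)^d$ with $m$ even, (9) reads $D(z)=2g_d\,e^{2\alpha^mz^m/m}$, without zeros. So growth of this kind is compatible with having no zeros.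

The way past this is to keep the multiplicative constant. If $\log|D(x)|$ were a polynomial in the real variable $x$ and equal to $Ax^m+\text{const}+o(1)$ at $+\infty$, then it would be $Ax^m+\text{const}$ identically, and the constant seen at infinity would be $\log|D(0)|$. Now $D(0)=2g_d$ is known. The constant at infinity is computable as well, because each real zero of $Q(\cdot,1)$ contributes one factor from Lemma 4.

To state this, let $q(y)=Q(y,1)$, a real monic polynomial of degree $d$, and $p=|q|$. Let $y_1<\dots<y_r$ ($r\ge0$) be the distinct real zeros of $q$, with multiplicities $k_j$, and let $m_j=k_j+1$. Let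

* $\varphi_+$ be the antiderivative of $p$ on $\mathbb R$ with $\varphi_+(y)=\int_0^yq$ for large $y$;
* $\varphi_-$ be the antiderivative of $-p$ on $\mathbb R$ with $\varphi_-(y)=(-1)^m\int_0^yq$ for $y$ near $-\infty$. This is consistent, since $q=(-1)^dp=-(-1)^mp$ there.

Then $A:=-(\varphi_++\varphi_-)$ is a constant. Evaluating at a large $Y$ and using $\varphi_-(Y)=\varphi_-(-Y)-\int_{-Y}^Yp$, we get
$$A=\int_{-Y}^Y|q|\,dy-\int_0^Yq\,dy+(-1)^m\int_{-Y}^0q\,dy. \tag{10}$$

For example, if $q=y^2+1$ (so $m=3$), then $A=\int_{-Y}^Y(|q|-q)=0$. If $q=y^2-1$, then $A=2\int_{-1}^1(1-y^2)dy=\frac83$.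

**Proposition 6.** As $z\to+\infty$ along $\mathbb R$,
$$D(z)\,e^{-Az^m}\longrightarrow2\prod_{j=1}^rg_{k_j}, \tag{11}$$
the empty product being $1$.

The proof is in Section 6. First we use the proposition.

**Proposition 7.** Suppose $E(Q)$ is finite (possibly empty). Then
$$\prod_{j=1}^r\sin\frac\pi{2(k_j+1)}=\sin\frac\pi{2m}, \tag{12}$$
and if $m$ is odd, then $A=0$.

*Proof.* **Step 1: compare the constants.** Write $D=\mathcal Re^P$ with polynomials $\mathcal R,P$. Let $\mathcal R(z)\sim\varrho z^N$ at infinity, $\varrho\ne0$, and let $P_1(x)=\operatorname{Re}P(x)$ for real $x$; this is a real polynomial. By (11), as $x\to+\infty$,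
$$N\log x+\log|\varrho|+P_1(x)-Ax^m\longrightarrow\log\Big(2\prod_jg_{k_j}\Big).$$
If the polynomial $P_1(x)-Ax^m$ were nonconstant, it would dominate the logarithm and the left side would diverge. So $P_1(x)=Ax^m+c_0$ with a constant $c_0$, and then $N=0$. Hence $\mathcal R=\varrho$ is constant, $|\varrho|e^{c_0}=2\prod_jg_{k_j}$, and
$$|D(0)|=|\varrho|e^{P_1(0)}=|\varrho|e^{c_0}=2\prod_jg_{k_j}.$$
With (8) this says $\prod_jg_{k_j}=g_d$, which is (12).

**Step 2: use evenness.** Since $D=\varrho e^P$ is even, $P(z)-P(-z)\in2\pi i\mathbb Z$ for all $z$. By continuity this is constant, and it vanishes at $z=0$. So $P$ is even, hence $P_1=Ax^m+c_0$ is even. If $m$ is odd, then $A=0$. $\square$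

Let us test (12), in the form $\prod_jg_{k_j}=g_d$, in low degrees.

* $m=2$: $q=y-\alpha$, and (12) holds, as it must.
* $m=3$: $g_2=2$. If $q$ has no real zero, the product is $1\neq 2$; so for $Q=x^2+z^2$, where $D(0)=4$ but $D(z)\to2$, the set $E(Q)$ is infinite. If $q$ has a double zero, the product is $g_2=2$. If $q$ has two simple zeros, the product is $g_1^2=\sqrt2\cdot\sqrt2=2$, a coincidence: here (12) holds although $Q$ is not a translated power. The second conclusion of Proposition 7 saves us, since $m=3$ is odd and, for $q=y^2-1$, $A=\frac83\ne0$.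
* $m=4$: $g_3^2=4+2\sqrt2$. The possible multiplicities of the real zeros are $(1)$, $(1,1,1)$, a simple and a double zero, and $(3)$. The squares of the products are $2$, $8$, $8$ and $4+2\sqrt2$. Only the triple zero matches.

In general we must solve (12).

## 5. Products of sines and the 2-adic valuation; end of the proof granting the asymptotics

Equation (12) involves algebraic numbers, and the factor $2$ in $2\sin\theta=|1-e^{2i\theta}|$ suggests looking at divisibility by $2$. We recall what is needed. The 2-adic valuation extends to a map $\mathrm v:\overline{\mathbb Q}^{\times}\to\mathbb Q$ with $\mathrm v(xy)=\mathrm v(x)+\mathrm v(y)$, $\mathrm v(2)=1$, and $\mathrm v(x)\ge0$ for nonzero algebraic integers $x$. For example $\mathrm v(\sqrt2)=\frac12$, and $\mathrm v(\zeta)=0$ for every root of unity $\zeta$. Fix one such extension.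

We also recall the values at $1$ of the cyclotomic polynomials $\Phi_N$ (not to be confused with the function $\Phi$ of Section 2). Since $\prod_{e\mid N,\,e>1}\Phi_e(X)=1+X+\dots+X^{N-1}$, we have $\prod_{e\mid N,\,e>1}\Phi_e(1)=N$. For a prime $\ell$, $\Phi_{\ell^a}(X)=1+X^{\ell^{a-1}}+\dots+X^{(\ell-1)\ell^{a-1}}$, so $\Phi_{\ell^a}(1)=\ell$. The prime powers $e>1$ dividing $N$ therefore already account for the whole product $N$, and by induction on $N$, $\Phi_N(1)=1$ whenever $N>1$ is not a prime power.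

**Lemma 8.** Let $r\ge0$ and let $n_1,\dots,n_r,m\ge2$ be integers with $\prod_{j=1}^r\sin\frac\pi{2n_j}=\sin\frac\pi{2m}$. Then either $r=1$ and $n_1=m$, or $r=2$, $n_1=n_2=2$, $m=3$.

*Proof.* **Step 1: valuation of $s_n=2\sin\frac\pi{2n}$ for $n\ge2$.** Let $\zeta=e^{i\pi/n}$, a primitive $2n$-th root of unity. From $1-\zeta=-i\,e^{i\pi/2n}s_n$ we get $\mathrm v(s_n)=\mathrm v(1-\zeta)$. The product of $1-\zeta'$ over all primitive $2n$-th roots of unity $\zeta'$ is $\Phi_{2n}(1)$.

If $n$ is not a power of $2$, then the even number $2n$ is not a prime power, so $\Phi_{2n}(1)=1$. The factors $1-\zeta'$ are algebraic integers with nonnegative valuations adding up to $0$. So $\mathrm v(s_n)=0$.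

If $n=2^l$ with $l\ge1$, then $\Phi_{2n}(X)=X^n+1$ and $\Phi_{2n}(1)=2$. The $n$ factors are $1-\zeta^i$, $i$ odd, $0<i<2n$. They all have the same valuation: $(1-\zeta^i)/(1-\zeta)=1+\zeta+\dots+\zeta^{i-1}$ is an algebraic integer, and so is its inverse, because $\zeta$ is a power of $\zeta^i$. So $\mathrm v(s_n)=1/n$.

In all cases $0\le\mathrm v(s_n)\le\frac12$, with $\mathrm v(s_n)=\frac12$ if and only if $n=2$.

**Step 2: count powers of $2$.** The case $r=0$ is impossible, since $\sin\frac\pi{2m}<1$. The hypothesis reads $\prod_js_{n_j}=2^{r-1}s_m$, so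
$$\frac r2\ \ge\ \sum_{j=1}^r\mathrm v(s_{n_j})=r-1+\mathrm v(s_m)\ \ge\ r-1,$$
and $r\le2$. If $r=2$, equality holds throughout, so $n_1=n_2=2$, $\sin\frac\pi{2m}=\frac12$ and $m=3$. If $r=1$, then $n_1=m$, since sine is injective on $(0,\frac\pi2)$. $\square$

**Proposition 9.** If $E(Q)$ is finite (possibly empty), then $Q=(x-\alpha z)^d$ for some $\alpha\in\mathbb R$.

*Proof.* By Proposition 7, Lemma 8 applies with $n_j=k_j+1\ge2$.

**Case $r=2$, $k_1=k_2=1$, $m=3$.** Then $d=2$ and $q(y)=(y-\alpha_1)(y-\alpha_2)$ with $\alpha_1<\alpha_2$. By (10) with $(-1)^m=-1$, for large $Y$,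
$$A=\int_{-Y}^Y(|q|-q)\,dy=2\int_{\alpha_1}^{\alpha_2}|q|\,dy>0 .$$
But $m=3$ is odd, so Proposition 7 gives $A=0$, a contradiction.

**Case $r=1$, $k_1+1=m$.** Then $q$ is monic of degree $d$ with a real zero $\alpha$ of multiplicity $d$. So $q=(y-\alpha)^d$, and by homogeneity $Q=(x-\alpha z)^d$. $\square$

*Proof of Theorem 1.* Part 1 is Lemma 5 together with Proposition 9. For Part 2, let $Q$ be normalized. If $Q\equiv x^{m-1}$, then $E(Q)=\emptyset$ by Section 1. If $E(Q)$ is finite, in particular if it is empty, Proposition 9 gives $Q=(x-\alpha z)^{m-1}$, in which the coefficient of $x^{m-2}$ is $-(m-1)\alpha z$. Normalization forces $\alpha=0$, so $Q\equiv x^{m-1}$. (For $m=2$ the only normalized form is $Q=x$.) Hence $E(Q)=\emptyset$ if and only if $Q\equiv x^{m-1}$, and otherwise $E(Q)$ is infinite. $\square$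

What is still owed is Proposition 6.

## 6. The asymptotics of $D(z)$ as $z\to+\infty$: matching WKB with the model equation at each real zero

Let $z>0$, $\lambda=z^m$ and $x=zy$. Since $Q(zy,z)=z^dq(y)$ and $2+2d=2m$, the equation becomes
$$u_{yy}=\lambda^2p^2u. \tag{13}$$
For large $y$, $\Phi(zy,z)=z^{d+1}\int_0^yq=\lambda\varphi_+(y)$.

The plain WKB method would follow $u_+\approx z^{-d/2}p^{-1/2}e^{-\lambda\varphi_+}$ from $+\infty$ to $-\infty$. As in Lemma 2, its error is controlled by $\frac1\lambda\int|gg_{yy}|\,dy$ with $g=p^{-1/2}$. Near a real zero $y_j$ of $q$ the integrand behaves like $|y-y_j|^{-k_j-2}$, and the integral diverges. This is where the plain method stops. The remedy is to stop WKB at distance $M\theta_j$ from $y_j$, where $\theta_j$ is the scale on which (13) becomes $U''=\tau^{2k_j}U$, and to cross the gap with the model equation. Crossing multiplies the decaying amplitude by $g_{k_j}$.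

Proof of Proposition 6. For a solution $u$ of (13), where $p\neq0$, define
$$R=p^{1/2}u\,e^{\lambda\varphi_+},\quad R^\sharp=-(\lambda p)^{-1}(p^{1/2}u)_y\,e^{\lambda\varphi_+},\quad a=\frac{R+R^\sharp}2,\quad b=\frac{R-R^\sharp}2 . \tag{14}$$
We measure $(R,R^\sharp)$ by $\|\cdot\|=|a|+|b|$, and let $e$ be the vector $R=R^\sharp=1$, i.e. $a=1$, $b=0$. If $p^{1/2}u=e^{-\lambda\varphi_+}$ exactly, the vector is $e$; if $p^{1/2}u=e^{\lambda\varphi_+}$, then $a=0$. So $a$ and $b$ are the amplitudes of the two WKB solutions.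

For $u=z^{d/2}u_+$ and large $y$, Lemma 2 gives $p^{1/2}u=e^{-\lambda\varphi_+}\chi$. Hence $R=\chi$ and $R^\sharp=\chi-\chi_y/(\lambda p)=\chi-\chi_x/Q$, because $\chi_y=z\chi_x$ and $\lambda p=zQ$. So $(R,R^\sharp)\to e$ as $y\to+\infty$.

**Step 1: transfer across intervals without zeros.** We bound the change of $(R,R^\sharp)$ from right to left over $[y'',y']$, where $p>0$. Let $\xi(y)=\int_y^{y'}p$, $g=p^{-1/2}$ and $w=p^{1/2}u$. With $u=gw$ and $\frac d{dy}=-p\frac d{d\xi}$,
$$u_{yy}=g_{yy}w-(2g_yp+gp_y)w_\xi+gp^2w_{\xi\xi},$$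
and $2g_yp+gp_y=0$ because $g^2p=1$. So (13) becomes
$$w_{\xi\xi}=(\lambda^2+\psi)w,\qquad\psi=-\frac{gg_{yy}}p,\qquad\int|\psi|\,d\xi=F:=\int_{y''}^{y'}|gg_{yy}|\,dy .$$
Now $R=we^{\lambda\varphi_+}$, $R^\sharp=\lambda^{-1}w_\xi e^{\lambda\varphi_+}$, and $e^{\lambda\varphi_+}=\text{const}\cdot e^{-\lambda\xi}$. So $R_\xi=\lambda(R^\sharp-R)$ and $R^\sharp_\xi=\lambda(R-R^\sharp)+\lambda^{-1}\psi R$, that is,
$$a_\xi=\frac\psi{2\lambda}(a+b),\qquad b_\xi=-2\lambda b-\frac\psi{2\lambda}(a+b). \tag{15}$$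
Moving left, $b$ is damped. Integrating,
$$a(\xi)=a(0)+\int_0^\xi\frac\psi{2\lambda}(a+b)\,ds,\qquad b(\xi)=e^{-2\lambda\xi}b(0)-\int_0^\xi e^{-2\lambda(\xi-s)}\frac\psi{2\lambda}(a+b)\,ds.$$
For $S=|a|+|b|$ this gives $S(\xi)\le S(0)+\int_0^\xi\frac{|\psi|}\lambda S\,ds$, so $S\le S(0)e^{F/\lambda}$ by Gronwall. Putting this back, with $\varepsilon=\frac F{2\lambda}e^{F/\lambda}$,
$$|a(y'')-a(y')|\le\varepsilon S(y'),\qquad|b(y'')|\le|b(y')|+\varepsilon S(y'). \tag{16}$$
So the linear map $(R,R^\sharp)(y')\mapsto(R,R^\sharp)(y'')$ has norm at most $1+2\varepsilon$ and moves $e$ by at most $2\varepsilon$. If $p>0$ on $[y'',\infty)$ and $u=z^{d/2}u_+$, then, with $F$ taken over $[y'',\infty)$ (finite by Step 2),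
$$\|(R,R^\sharp)(y'')-e\|\le(1+2\varepsilon)\,\|(R,R^\sharp)(y')-e\|+2\varepsilon,$$
and $y'\to\infty$ gives $\|(R,R^\sharp)(y'')-e\|\le2\varepsilon$. Call such a map, including the one starting at $+\infty$, an outer transfer.

**Step 2: size of $\varepsilon$.** We choose where to stop near each zero so that $\varepsilon$ is small. Near $y_j$ we have $p=|y-y_j|^{k_j}\pi_j(y)$ with $\pi_j$ analytic and positive; put $c_j=\pi_j(y_j)$. Then $gg_{yy}=O(|y-y_j|^{-k_j-2})$ near $y_j$, and $gg_{yy}=O(|y|^{-m-1})$ at $\pm\infty$. Put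
$$\theta_j=(\lambda c_j)^{-1/m_j},\qquad M\ge1,\qquad\delta_j=M\theta_j.$$
For $\lambda\ge\lambda_0(M)$, where we also take $\lambda_0(M)\ge M$, the intervals $[y_j-\delta_j,y_j+\delta_j]$ are disjoint and lie in the neighborhoods just used. On their complement the total $F$ is at most $C(1+\sum_j\delta_j^{-k_j-1})$. Since $k_j+1=m_j$ and $\delta_j^{-m_j}=M^{-m_j}\lambda c_j$,
$$\frac F\lambda\le C\Big(\lambda^{-1}+\sum_jc_jM^{-m_j}\Big)\le\frac CM. \tag{17}$$
So every outer transfer in this complement has $\varepsilon\le C/M$.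

**Step 3: near a zero the equation converges to the model.** Fix $j$ and write $k,n,c,\theta,\pi$ for $k_j,m_j,c_j,\theta_j,\pi_j$. Put
$$y=y_j+\theta\tau,\quad|\tau|\le M,\qquad\tilde u(\tau)=e^{\lambda\varphi_+(y_j)}c^{1/2}\theta^{k/2}u(y_j+\theta\tau).$$
By definition $\lambda c\theta^n=1$, and $\pi(y)=c(1+O_M(\theta))$. For fixed $M$ and $\lambda\to\infty$, uniformly in $|\tau|\le M$ (in $0<|\tau|\le M$ for the last formula), we have the following. First, $\theta^2\lambda^2p^2=(\lambda\theta^{n}\pi)^2\tau^{2k}$, so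
$$\tilde u_{\tau\tau}=\tau^{2k}(1+O_M(\theta))\,\tilde u .$$
Integrating $p$ from $y_j$,
$$\lambda(\varphi_+(y)-\varphi_+(y_j))=\operatorname{sgn}(\tau)\frac{|\tau|^n}n+O_M(\theta).$$
Finally
$$p^{1/2}=c^{1/2}\theta^{k/2}|\tau|^{k/2}(1+O_M(\theta)),\quad\lambda p=\theta^{-1}|\tau|^k(1+O_M(\theta)),\quad\frac{\partial_\tau(p^{1/2})}{p^{1/2}}=\frac k{2\tau}+\frac{\theta\,\pi'(y)}{2\pi(y)}=\frac k{2\tau}+O_M(\theta).$$
Since $\partial_y=\theta^{-1}\partial_\tau$, we can write
$$R^\sharp=-(\lambda p\,\theta)^{-1}p^{1/2}\Big(u_\tau+\frac{\partial_\tau(p^{1/2})}{p^{1/2}}u\Big)e^{\lambda\varphi_+}.$$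
It follows that at $\tau=\pm M$ the linear maps $(\tilde u,\tilde u_\tau)\mapsto(R,R^\sharp)$ converge, as $\lambda\to\infty$, to the model maps $(U,U_\tau)\mapsto(\rho,\rho^\sharp)$,
$$\rho=|\tau|^{k/2}e^{\operatorname{sgn}(\tau)|\tau|^n/n}\,U,\qquad\rho^\sharp=-|\tau|^{-k}e^{\operatorname{sgn}(\tau)|\tau|^n/n}\,(|\tau|^{k/2}U)_\tau. \tag{18}$$
These are triangular with nonzero diagonal, hence invertible. The coefficient in the $\tilde u$-equation converges uniformly on $[-M,M]$ to $\tau^{2k}$, so by Gronwall its propagator from $M$ to $-M$ converges to that of $U''=\tau^{2k}U$. Therefore the transfer matrices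
$$T_{j,M,\lambda}:(R,R^\sharp)(y_j+\delta_j)\mapsto(R,R^\sharp)(y_j-\delta_j)$$
converge, as $\lambda\to\infty$ with $M$ fixed, to the matrix $T_{j,M}:(\rho,\rho^\sharp)(M)\mapsto(\rho,\rho^\sharp)(-M)$ of the model equation $U''=\tau^{2k}U$.

**Step 4: the model transfer.** The claim is that $\|T_{j,M}\|\le C$ for all $M\ge1$, and that $T_{j,M}e\to g_ke$ as $M\to\infty$. Let $\rho_\pm,\rho_\pm^\sharp$ be the data (18) of $U_\pm$, and $\mathcal E=M^n/n$.

First, the data of $U_+$ on the right. By the normalization of $U_+$,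
$$(\rho_+,\rho_+^\sharp)(M)=(\chi,\ \chi-\chi'/\tau^k)(M)=e+O(M^{-n}).$$

Second, the data of $U_+$ on the left. On $(-\infty,-1]$ the derivation of (15) applies to $U_+$ with $\lambda=1$, $p=|\tau|^k$, the phase $-|\tau|^n/n$ (whose derivative is $|\tau|^k$) and $\xi=\int_\tau^{-1}|s|^kds$; then $(R,R^\sharp)$ is $(\rho_+,\rho^\sharp_+)$. Here $gg_{\tau\tau}=O(|\tau|^{-k-2})$ is integrable, so $\int|\psi|\,d\xi<\infty$. By Step 1, $|a|+|b|$ is bounded. Hence $a_\xi$ is integrable and $a$ has a limit $a_\infty$ as $\tau\to-\infty$, while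
$$b(\xi)=e^{-2\xi}b(0)-\int_0^\xi e^{-2(\xi-s)}\frac\psi2(a+b)\,ds\longrightarrow0$$
by dominated convergence: for fixed $s$ the integrand tends to $0$, and it is dominated by a multiple of $|\psi|$. To find $a_\infty$ we use the Wronskian. For $\tau<-1$,
$$|\tau|^{k/2}U_-=e^{-|\tau|^n/n}\chi(|\tau|),\qquad(|\tau|^{k/2}U_-)_\tau=|\tau|^ke^{-|\tau|^n/n}\big(\chi-\chi'/|\tau|^k\big)(|\tau|),$$
and by (18) $|\tau|^{k/2}U_+=\rho_+e^{|\tau|^n/n}$, $(|\tau|^{k/2}U_+)_\tau=-|\tau|^k\rho_+^\sharp e^{|\tau|^n/n}$. Since $W(|\tau|^{k/2}U_+,|\tau|^{k/2}U_-)=|\tau|^kW(U_+,U_-)$,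
$$W(U_+,U_-)=\rho_+\,\big(\chi-\chi'/|\tau|^k\big)+\rho_+^\sharp\,\chi\longrightarrow2a_\infty ,$$
with $\chi,\chi'$ evaluated at $|\tau|$. By (7), $a_\infty=g_k$. Thus $(\rho_+,\rho_+^\sharp)(-M)\to g_ke$ as $M\to\infty$, and these data are bounded for $M\ge1$.

Third, the data of $U_-$. From $U_-(\tau)=U_+(-\tau)$ and (18),
$$\rho_-(M)=e^{2\mathcal E}\rho_+(-M),\quad\rho_-^\sharp(M)=-e^{2\mathcal E}\rho_+^\sharp(-M),\quad\rho_-(-M)=e^{-2\mathcal E}\rho_+(M),\quad\rho_-^\sharp(-M)=-e^{-2\mathcal E}\rho_+^\sharp(M).$$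
For two solutions $U_1,U_2$ of the model equation, evaluation at $\tau=M$ gives
$$W(U_1,U_2)=-e^{-2\mathcal E}\big(\rho_1\rho_2^\sharp-\rho_1^\sharp\rho_2\big)(M). \tag{19}$$

Now write an arbitrary solution as $U=\beta U_++\gamma U_-$, where by (7) $\beta=W(U,U_-)/2g_k$ and $\gamma=W(U_+,U)/2g_k$. In (19) the data of $U_-$ at $M$ are $e^{2\mathcal E}$ times bounded numbers, and the data of $U_+$ at $M$ are bounded. So
$$|\beta|\le C(|\rho|+|\rho^\sharp|)(M),\qquad|\gamma|\le Ce^{-2\mathcal E}(|\rho|+|\rho^\sharp|)(M).$$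
Since the data of $U_\pm$ at $-M$ are bounded, $\|T_{j,M}\|\le C$. Finally
$$T_{j,M}e=T_{j,M}(\rho_+,\rho_+^\sharp)(M)+O(M^{-n})=(\rho_+,\rho_+^\sharp)(-M)+O(M^{-n})\to g_ke .$$
The claim is proved.

**Step 5: composition.** We follow $u=z^{d/2}u_+$ from $+\infty$ to $-\infty$. The vector starts as $e$ at $+\infty$. Going left we apply in turn an outer transfer, $T_{r,M,\lambda}$, an outer transfer, $T_{r-1,M,\lambda}$, and so on to $T_{1,M,\lambda}$, and a last outer transfer to a point $y<y_1-\delta_1$; there are at most $2r+1$ steps. Choose $\lambda_1(M)\ge\lambda_0(M)$ such that $\|T_{j,M,\lambda}-T_{j,M}\|\le1/M$ for all $j$ and $\lambda\ge\lambda_1(M)$. By Steps 1, 2 and 4 there are $C$ and $\eta(M)\to0$ ($M\to\infty$) such that for $\lambda\ge\lambda_1(M)$ every outer transfer $O$ satisfies $\|O\|\le C$ and $\|Oe-e\|\le\eta(M)$, and every inner transfer satisfies $\|T_{j,M,\lambda}\|\le C$ and $\|T_{j,M,\lambda}e-g_{k_j}e\|\le\eta(M)$. (For the outer transfer from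 $+\infty$ we use only the conclusion $\|(R,R^\sharp)(y'')-e\|\le\eta(M)$.) If before a step the vector is $\Gamma e+\text{err}$, with $\Gamma$ a partial product of the $g_{k_j}$, then after the step it is $\Gamma e$ (outer) or $\Gamma g_{k_j}e$ (inner) plus an error of norm at most $C\|\text{err}\|+\Gamma\eta(M)$. The number of steps is bounded, so
$$\sup_{y<y_1-\delta_1}\Big\|(R,R^\sharp)(y)-\prod_{j=1}^rg_{k_j}\,e\Big\|\le\kappa(M)\quad(\lambda\ge\lambda_1(M)),\qquad\kappa(M)\to0. \tag{20}$$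
If $r=0$, there is one outer transfer, the supremum is over all $y\in\mathbb R$, and the product is $1$.

**Step 6: the Wronskian near $-\infty$.** It remains to pair $u_+$ with $u_-$. Put
$$R_-=p^{1/2}z^{d/2}u_-\,e^{\lambda\varphi_-},\qquad R_-^\sharp=(\lambda p)^{-1}(p^{1/2}z^{d/2}u_-)_y\,e^{\lambda\varphi_-}.$$
For $y$ near $-\infty$ and $x=zy$, $Q(-x,-z)=(-1)^dz^dq(y)=z^dp(y)$. Substituting $t=-zs$,
$$\Phi(-x,-z)=\int_0^{-zy}Q(t,-z)\,dt=(-1)^{d+1}z^{d+1}\int_0^yq\,ds=(-1)^m\lambda\int_0^yq\,ds=\lambda\varphi_-(y).$$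
Since $u_-(x,z)=u_+(-x,-z)$, Lemma 2 gives $p^{1/2}z^{d/2}u_-=e^{-\lambda\varphi_-}\chi(-x,-z)$. So $R_-=\chi(-x,-z)$ and, as $(\varphi_-)_y=-p$ and $\lambda p=zQ(-x,-z)$, $R_-^\sharp=(\chi-\chi_x/Q)(-x,-z)$, where $\chi_x$ is the derivative in the first argument. Hence $R_-,R_-^\sharp\to1$ as $y\to-\infty$.

Let $v_\pm=p^{1/2}z^{d/2}u_\pm$. Then $v_+=Re^{-\lambda\varphi_+}$, $(v_+)_y=-\lambda pR^\sharp e^{-\lambda\varphi_+}$, $v_-=R_-e^{-\lambda\varphi_-}$ and $(v_-)_y=\lambda pR_-^\sharp e^{-\lambda\varphi_-}$. The Wronskian of $v_+,v_-$ in $y$ is $pz^d$ times that of $u_+,u_-$, and $-(\varphi_++\varphi_-)=A$. So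
$$u_+(u_-)_y-(u_+)_yu_-=z^{-d}\lambda\,e^{A\lambda}\,(RR_-^\sharp+R^\sharp R_-).$$
The left side is $z\,D(z)$, because $\partial_y=z\partial_x$. As $z^{-1-d}\lambda=1$,
$$D(z)\,e^{-Az^m}=RR_-^\sharp+R^\sharp R_-\qquad\text{at every }y\text{ with }p(y)\ne0. \tag{21}$$
Let $y\to-\infty$. By (20), $R$ and $R^\sharp$ stay bounded, so $D(z)e^{-Az^m}=\lim_{y\to-\infty}(R+R^\sharp)=\lim_{y\to-\infty}2a$. By (20) again, this differs from $2\prod_jg_{k_j}$ by at most $2\kappa(M)$ for $\lambda\ge\lambda_1(M)$. Since $M$ is arbitrary and $\kappa(M)\to0$, (11) follows. This proves Proposition 6, and with it Theorem 1. $\blacksquare$
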